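# There is no least metric continuum

## Continua, weight, and the order given by separating points

All spaces are compact Hausdorff with more than one point. (Fibres, components and similar auxiliary subspaces are allowed to be single points.) "Map" means continuous map, $w(X)$ is the weight of $X$, and $\mathfrak c=2^{\aleph_0}$.

**Definition (continuum).** A *continuum* is a nondegenerate compact connected Hausdorff space. A *metric continuum* is a metrizable one. Examples: $[0,1]$, the circle $S^1$, and the Hilbert cube $[0,1]^{\omega}$ are metric continua. The cube $[0,1]^{\mathfrak c}$ is a continuum that is not metrizable.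

**Definition (weight).** The weight $w(X)$ is the least cardinality of a base of $X$. Example: $w([0,1]^\kappa)=\kappa$ for every infinite cardinal $\kappa$. A compact space of weight at most $\kappa$ ($\kappa$ infinite) embeds in $[0,1]^{\kappa}$, and it is metrizable exactly when its weight is at most $\aleph_0$. A subspace of a product of at most $\kappa$ spaces of weight at most $\kappa$ has weight at most $\kappa$. The weight of a continuum is infinite: a Hausdorff space with a finite base is finite and discrete, and a connected one then has only one point.

**Definition (the order).** For compact $X,Y$ write $X\le Y$ if $C(X,Y)$ separates the points of $X$: whenever $x\ne x'$ there is a map $f:X\to Y$ with $f(x)\neq f(x')$. Equivalently, $X$ embeds in a product of copies of $Y$. Indeed, if $C(X,Y)$ separates points, then $x\mapsto (f(x))_{f}$ is an injective map $X\to Y^{C(X,Y)}$ from a compact space to a Hausdorff space, hence an embedding. Conversely, the coordinates of an embedding separate points.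

The relation is reflexive, and it is transitive because separating maps $X\to Y$ and $Y\to Z$ can be composed. We treat $\le$ as a partial order, identifying $X$ and $Y$ when $X\le Y$ and $Y\le X$. We write $X<Y$ if $X\le Y$ but not $Y\le X$.

Examples. Every compact $X$ satisfies $X\le[0,1]$, by Urysohn's lemma, so $[0,1]$ is the largest element. If $Y$ contains an arc, then $[0,1]$ embeds in $Y$, so $[0,1]\le Y\le[0,1]$, and $Y$ is identified with $[0,1]$. Thus $S^1$, the Hilbert cube and all polyhedral continua are one and the same element. Only continua without arcs can be strictly below it.

One consequence of the definition will be used constantly: if $K\le L$ and $K$ is a continuum, then there is a nonconstant map $K\to L$, since $K$ has two points to separate.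

**Definition (minimal, least).** A metric continuum $K$ is *minimal* among metric continua if every metric continuum $L$ with $L\le K$ also satisfies $K\le L$. It is a *minimum*, or a *least metric continuum*, if $K\le L$ for every metric continuum $L$. Example in a smaller class: among the metric continua that contain an arc, every one is least, since all of them are identified with $[0,1]$.

**Definition (monotone).** A surjection is *monotone* if its fibres are connected. The projection $[0,1]^2\to[0,1]$ is monotone. The map $z\mapsto z^2$ of $S^1$ is not, since its fibres have two points.

We also need some textbook facts.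

**Fact 1.** *In a compact space $F$ each component $C$ is the intersection of the clopen sets containing it. Consequently, if $A\subseteq F$ is closed and $A\cap C=\emptyset$, there is a clopen $E\subseteq F$ with $C\subseteq E$ and $E\cap A=\emptyset$.* The second sentence follows from the first by compactness, since the clopen sets containing $C$ are closed under finite intersections.

**Fact 2 (boundary bumping; Engelking, *General Topology*, 6.1.25).** *If $F$ is a closed subset of a continuum $K$ with $\emptyset\ne F\neq K$, every component $D$ of $F$ meets the boundary of $F$.* Suppose it does not. By Fact 1 there is a clopen subset $E$ of $F$ with $D\subseteq E$, disjoint from the boundary. Then $E$ is closed in $K$. It is relatively open in $F$ and contained in the interior of $F$, so it is also open in $K$. Thus $E$ is a nonempty proper clopen subset of $K$, contradicting connectedness.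

**Fact 3.** *Let $q:X\to Y$ be a monotone surjection of compact spaces. If $C\subseteq Y$ is closed and connected, so is $q^{-1}(C)$. In particular compositions of monotone surjections of compact spaces are monotone.* If $q^{-1}(C)=A\sqcup B$ with $A,B$ closed and nonempty, each fibre over $C$ lies in $A$ or in $B$. So $q(A),q(B)$ are disjoint nonempty closed sets with union $C$, which is impossible.

**Fact 4.** *An inverse limit of nonempty compact connected spaces (over a directed set) is nonempty, compact and connected. If the bonding maps are onto, so are the projections from the limit.* The limit of a sequence of metrizable compact spaces is metrizable, being a subspace of a countable product. Example: the cubes $[0,1]^n$ with the coordinate projections have limit $[0,1]^\omega$.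

## Is there a metric continuum below all others?

We ask whether there is a least metric continuum $K$, that is, one such that for every metric continuum $L$ the maps $K\to L$ separate the points of $K$. The question comes from "Some Very Small Continua" (https://staff.science.uva.nl/j.vanmill/papers/papers1979/HusekMillMills79.pdf). The following facts are known:

1. (i) For any two metric continua $K_0,K_1$ there is a metric continuum $K$ with $K\le K_0$ and $K\le K_1$.
2. (ii) There is a plane continuum incomparable with the pseudoarc, so the pseudoarc is not minimal among metric continua.
3. (iii) Any minimal metric continuum is a minimum.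

The answer is **no**, and the proof uses none of these three facts. For every metric continuum $K$ there is a metric continuum $L$ such that every map $K\to L$ is constant, so $K\not\le L$. Here are the full statements.

**Theorem A.** *Let $\mathcal K$ be a set of continua with $\sum_{K\in\mathcal K}w(K)<\mathfrak c$ (for example, one metric continuum, or fewer than $\mathfrak c$ metric continua), and let $M$ be a metric continuum. Then there are a metric continuum $L$ and a monotone surjection $L\to M$ such that for every $K\in\mathcal K$ every map $K\to L$ is constant.*

**Theorem B.** *Let $Z$ be a continuum, $\mathcal L$ a nonempty set of continua, and $\kappa=\max(\aleph_0,w(Z),|\mathcal L|,\sup_{L\in\mathcal L}w(L))$. Then there is a continuum $X$ with $w(X)\le\kappa$ which maps onto $Z$ and satisfies $X\le L$ for all $L\in\mathcal L$.*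

**Corollaries.**

1. There is no least metric continuum, and no minimal one. There are strictly decreasing $\omega_1$-sequences of metric continua.
2. The least weight of a continuum $X$ with $X\le L$ for all metric continua $L$ is exactly $\mathfrak c$. A continuum of weight $<\mathfrak c$ does not even admit nonconstant maps into all metric continua.
3. The least cardinality of a family of metric continua containing, below each metric continuum, a member of the family, is exactly $\mathfrak c$.
4. In Theorem A, given also countably many metric continua $M_0,M_1,\dots$, one can choose $L$ with $L\le M_n$ for all $n$ and $L$ mapping onto $M$ (this surjection is not claimed to be monotone).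

Theorem A pushes downward, and it answers the question. Theorem B supplies lower bounds, and it shows that the cardinal $\mathfrak c$ in Theorem A is the right one.

## Spirals, and why the arc is not least

We start with $K=[0,1]$ and look for an obstruction. Let $\theta:[0,\infty)\to\mathbb R$ be continuous with $\theta(0)=0$, such that for every $s$ the set $\theta([s,\infty))$ contains an interval of length at least $1$. Put
$$r_\theta(t)=\Bigl(1+\tfrac1{1+t}\Bigr)e^{2\pi i\theta(t)}\in\mathbb C\quad(t\ge 0),\qquad Y_\theta=r_\theta([0,\infty))\cup S^1,\qquad p_\theta(y)=2-|y|.$$
The simplest choice, $\theta(t)=t$, gives a ray that starts at $2$ and winds onto the unit circle. We record what holds for every such $\theta$.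

* $Y_\theta$ is compact. It is bounded. A limit of points $r_\theta(t_n)$ lies on the ray if $(t_n)$ has a bounded subsequence, and on $S^1$ otherwise.
* The ray is dense in $Y_\theta$: every direction occurs as $e^{2\pi i\theta(t)}$ for arbitrarily large $t$, so every point of $S^1$ is a limit of points of the ray. Hence $Y_\theta$ is the closure of a connected set, and it is a metric continuum.
* $p_\theta(r_\theta(t))=\frac t{1+t}$ and $p_\theta(S^1)=\{1\}$. So $p_\theta:Y_\theta\to[0,1]$ is a surjection, and each of its fibres is a point or $S^1$. In particular $p_\theta$ is monotone.
* The map $p_\theta$ detects surjectivity: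
$$B\subseteq Y_\theta\text{ closed},\quad p_\theta(B)=[0,1]\quad\Longrightarrow\quad B=Y_\theta. \tag{1}$$
For each $t$ the fibre over $\frac t{1+t}<1$ is the single point $r_\theta(t)$, so $B$ contains the ray, which is dense.

**The arc does not map onto $Y_\theta$.** Suppose $[0,1]$ maps onto $Y=Y_\theta$. Restricting to a subinterval and reparametrizing, we get a map $f:[0,1]\to Y$ with $f(0)$ on the ray and $f(1)\in S^1$. Let $c=\min f^{-1}(S^1)>0$. On $[0,c)$ write $f(x)=r_\theta(t(x))$. The function $t$ is continuous, since $t$ is a continuous function of $|f|$, and $t(x)\to\infty$ as $x\to c$ because $|f(x)|\to1$. So on each interval $(c-\delta,c)$ the function $t$ takes all large values, and $f$ takes there a value in the direction $-f(c)$, at distance at least $1$ from $f(c)$. This contradicts continuity at $c$.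

**A first attempt, $L=Y_\theta$, fails.** We have found a metric continuum onto which $[0,1]$ does not map, but the order $\le$ asks about all maps, not about surjections. The ray contains arcs, so $[0,1]\le Y_\theta$. In general, any continuum $K$ whatever satisfies $K\le [0,1]\le Y_\theta$. A missing surjection says nothing by itself about $\le$.

**Pulling back, and where a single pullback stops.** Property (1) suggests how to make a missing surjection matter. Take a continuum $M$ and a map $h:M\to[0,1]$, and form
$$M_h=\{(x,y)\in M\times Y:\ h(x)=p(y)\}\qquad (Y=Y_\theta,\ p=p_\theta).$$
Let $g=(g_1,f):K\to M_h$ be a map whose shadow $g_1:K\to M$ satisfies $h(g_1(K))=[0,1]$. Then $p(f(K))=[0,1]$, so $f(K)=Y$ by (1). If $K$ does not map onto $Y$, such a $g$ does not exist. Doing this simultaneously for enough functions $h$ rules out every nonconstant shadow in $M$. The resulting space $L_1$ still admits nonconstant maps from $K$, however: over a point $x$ with $h(x)=1$ the fibre contains the new circle $p^{-1}(1)=S^1$, and $K\to[0,1]\to S^1$ moves there without casting a shadow in $M$. The remedy is to repeat the construction over $L_1$, then again, and to pass to the limit. A map into the limit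 then has constant shadows at every level.

## A tower of pullbacks that turns missing surjections into constant maps

**Lemma 1.** *Let $Y$ be a metric continuum and $p:Y\to[0,1]$ a monotone surjection such that the only closed $B\subseteq Y$ with $p(B)=[0,1]$ is $B=Y$. Let $M$ be a metric continuum. Then there are a metric continuum $L$ and a monotone surjection $L\to M$ such that, for every continuum $K$ that does not map onto $Y$, every map $K\to L$ is constant.*

**Step 1: countably many functions that stretch every connected set.** Put $L_0=M$, and suppose a metric continuum $L_n$ with metric $d$ is given. Let $H_n$ be the set of functions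
$$h(x)=\max\Bigl(0,\min\Bigl(1,\frac{d(x,e)-\alpha}{\beta-\alpha}\Bigr)\Bigr),\qquad \alpha<\beta\text{ rational},\ e\in E_n,$$
where $E_n$ is a fixed countable dense subset of $L_n$. Then $H_n$ is countable. *Every nondegenerate connected $E\subseteq L_n$ satisfies $h(E)=[0,1]$ for some $h\in H_n$.* To see this, let $x\neq y$ be points of $E$, choose $e\in E_n$ with $d(x,e)<\frac13d(x,y)$, so that $d(y,e)>\frac23d(x,y)$, and choose rationals with $d(x,e)<\alpha<\beta<d(y,e)$. Then $h(x)=0$ and $h(y)=1$. The set $h(E)\subseteq[0,1]$ is connected and contains $0$ and $1$.

**Step 2: one level of the tower.** This step builds $L_{n+1}$ over $L_n$ and checks that it is a metric continuum. Let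
$$L_{n+1}=\{(x,(y_h)_h)\in L_n\times Y^{H_n}:\ h(x)=p(y_h)\text{ for all }h\in H_n\},$$
and let $q_n:L_{n+1}\to L_n$ be the projection. The space $L_{n+1}$ is closed in $L_n\times Y^{H_n}$, and $H_n$ is countable, so $L_{n+1}$ is compact metrizable. The fibre over $x$ is homeomorphic to $\prod_{h}p^{-1}(h(x))$. This is nonempty because $p$ is onto, and connected because it is a product of connected sets. So $q_n$ is a monotone surjection onto a continuum. By Fact 3 with $C=L_n$, the space $L_{n+1}$ is connected. It has more than one point since it maps onto $L_n$. Thus $L_{n+1}$ is a metric continuum.

**Step 3: shadows one level down are constant.** We claim: if $K$ is a continuum that does not map onto $Y$ and $g:K\to L_{n+1}$ is a map, then $q_ng$ is constant. Otherwise $q_ng(K)$ is nondegenerate and connected, and by Step 1 there is $h\in H_n$ with $h(q_ng(K))=[0,1]$. Let $f:K\to Y$ be the $y_h$-coordinate of $g$. The definition of $L_{n+1}$ says $pf=hq_ng$, so $p(f(K))=[0,1]$. Since $f(K)$ is closed, the hypothesis on $p$ gives $f(K)=Y$, and $K$ maps onto $Y$ after all, a contradiction.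

**Step 4: the limit.** Here we pass to the limit to remove the motion inside fibres. Let $L=\varprojlim(L_n,q_n)$ with projections $\pi_n:L\to L_n$. By Fact 4, $L$ is compact, connected and metrizable, and $\pi_0:L\to M$ is onto. So $L$ is nondegenerate, and it is a metric continuum. For $x\in M$ the fibre $\pi_0^{-1}(x)$ is the inverse limit of the sets $(q_0q_1\cdots q_{n-1})^{-1}(x)$. These are nonempty, compact, and connected by Fact 3, so $\pi_0^{-1}(x)$ is connected by Fact 4. Hence $\pi_0$ is monotone. Finally let $K$ be a continuum that does not map onto $Y$, and let $g:K\to L$ be a map. For each $n$ we have $\pi_ng=q_n(\pi_{n+1}g)$, which is constant by Step 3 applied to $\pi_{n+1}g$. All coordinates of $g$ are constant, so $g$ is constant. $\square$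

With $Y=Y_\theta$, $\theta(t)=t$, and $K=[0,1]$, Lemma 1 produces a metric continuum $L$ into which the arc has only constant maps. So $[0,1]$ is not least.

## Spirals with prescribed turning points

For a general $K$, Lemma 1 leaves one task: find a spiral $Y_\theta$ onto which $K$ does not map. No single spiral serves all $K$, since $K$ could be that spiral. We therefore want a family of $\mathfrak c$ spirals such that no $K$ of weight less than $\mathfrak c$ maps onto all of them. For metric $K$ the space $C(K,\mathbb C)$ with the sup norm is separable. So if $K$ mapped onto uncountably many of the spirals, two of the chosen surjections would be uniformly close. It is therefore enough that *surjections of one continuum onto two different spirals of the family are never uniformly close*. Spirals of Waraszkiewicz type, which turn back and forth according to a code, have this property.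

**Definition (the spirals $Y_\gamma$).** Let $\Gamma$ be the set of strictly increasing sequences $\gamma=(\gamma_1<\gamma_2<\cdots)$ of positive integers, so $|\Gamma|=\mathfrak c$. Put $\gamma_0=0$, and
$$x_0=0,\quad x_j=(-1)^{j+1}\gamma_j,\qquad \tau_0=0,\quad \tau_j=\tau_{j-1}+|x_j-x_{j-1}|.$$
Since $|x_j-x_{j-1}|=\gamma_j+\gamma_{j-1}\ge1$, we have $\tau_j\to\infty$. Let $\theta_\gamma:[0,\infty)\to\mathbb R$ be the function with $\theta_\gamma(\tau_j)=x_j$ that is linear, of slope $\pm1$, on each $[\tau_{j-1},\tau_j]$. Then $|\theta_\gamma(s)|\le s$. Each $\theta_\gamma([\tau_{j-1},\tau_j])$ is an interval of length at least $1$, so everything in the section on spirals applies. We write $r_\gamma,Y_\gamma,p_\gamma$ for the corresponding objects.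

Example: for $\gamma=(1,2,3,\dots)$ the angle runs, in full turns, from $0$ to $1$, then to $-2$, then to $3$, then to $-4$, and so on, and $\tau_j=j^2$. For $\gamma'=(2,3,4,\dots)$ the first leg already goes to $2$. Suppose a moving point follows the first spiral and a nearby point follows the second, starting together. Their angles, counted as real numbers, must stay close. The first angle cannot exceed $1$ before it has gone down to $-2$, and the second angle cannot go below $0$ before it has reached $2$. So whichever of these events comes first, the angles are then far apart. Lemma 2 makes this precise for an arbitrary continuum $K$, where there is no moving point. A component of a suitable subset of $K$ takes the role of the path, and boundary bumping guarantees that it reaches one of the two events.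

**Lemma 2.** *Let $K$ be a continuum and $\gamma\ne\gamma'$ in $\Gamma$. If $a:K\to Y_\gamma$ and $b:K\to Y_{\gamma'}$ are surjections, then $|a(x)-b(x)|\ge\frac1{10}$ for some $x\in K$.*

Suppose $|a-b|<\frac1{10}$ on all of $K$. Write $\theta=\theta_\gamma$, $\theta'=\theta_{\gamma'}$, and $x_j,\tau_j$, $x_j',\tau'_j$ for the corresponding data.

**Step 1: two deadlines.** We fix times $T$ and $S$ before which the two angles are bounded from opposite sides. Let $k$ be least with $\gamma_k\ne\gamma'_k$. The situation is symmetric in $(\gamma,a)$ and $(\gamma',b)$, so assume $\gamma_k<\gamma'_k$. Let $\varepsilon=(-1)^{k+1}$, so that $\varepsilon x_j=(-1)^{k+j}\gamma_j$, and similarly for $\gamma'$. Put $T=\tau_{k+1}$ and $S=\tau'_k$. Then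
$$\varepsilon\theta\le\gamma_k\ \text{ on }[0,T],\qquad \varepsilon\theta(T)=-\gamma_{k+1}, \tag{2}$$
$$\varepsilon\theta'\ge-\gamma_{k-1}\ \text{ on }[0,S],\qquad \varepsilon\theta'(S)=\gamma'_k. \tag{3}$$
The values at $T$ and $S$ are immediate. On $[0,T]$ the values of $\varepsilon\theta$ lie between those of consecutive turning points $\varepsilon x_j$ with $j\le k+1$. Among these, only the ones with $j\equiv k$ modulo $2$ can be positive, so the maximum is $\gamma_k$. On $[0,S]$ the turning points are $\varepsilon x_j'$ with $j\le k$. Only those with $j\equiv k-1$ modulo $2$ can be negative, so the minimum is $-\gamma'_{k-1}=-\gamma_{k-1}$ (which is $0$ if $k=1$).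

**Step 2: the region before both deadlines.** This step sets up the set in which the angles will be compared. Where $a(x)\notin S^1$ write $a(x)=r_\gamma(t(x))$, and where $b(x)\notin S^1$ write $b(x)=r_{\gamma'}(s(x))$. The functions $t,s$ are continuous where defined, since they are continuous functions of $|a|$ and $|b|$. Let
$$F=a^{-1}(r_\gamma[0,T])\cap b^{-1}(r_{\gamma'}[0,S]),\qquad W=a^{-1}(r_\gamma[0,T))\cap b^{-1}(r_{\gamma'}[0,S)).$$
The set $F$ is closed because $r_\gamma[0,T]$ and $r_{\gamma'}[0,S]$ are compact. The set $W\subseteq F$ is open in $K$, because $r_\gamma[0,T)=\{y\in Y_\gamma:|y|>1+\frac1{1+T}\}$ is open in $Y_\gamma$, and similarly for $\gamma'$. Moreover $F\ne K$, since $a$ is onto and so takes values in $S^1$.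

**Step 3: a common starting point.** We need a point of $W$ at which both angles are near $0$. Choose $x_0\in K$ with $a(x_0)=r_\gamma(0)=2$. Then $t(x_0)=0<T$. Also $|b(x_0)|>2-\frac1{10}=\frac{19}{10}$, so $b(x_0)\notin S^1$ and $\frac1{1+s(x_0)}>\frac9{10}$, that is, $s(x_0)<\frac19$. Since $S\ge\tau'_1=\gamma_1'\ge1$, we get $s(x_0)<S$, so $x_0\in W$.

**Step 4: a connected set reaching a deadline.** Let $D$ be the component of $F$ containing $x_0$. By Fact 2, $D$ meets the boundary of $F$. The open set $W\subseteq F$ is disjoint from this boundary, so $D$ contains a point of $F\setminus W$: a point with $t=T$ or with $s=S$.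

**Step 5: the angles stay together on $D$.** Here closeness of $a$ and $b$ is turned into closeness of real angles. On $\{|y|\ge1\}$ the radial projection $y\mapsto y/|y|$ is the nearest-point projection to the closed unit disc, so it is $1$-Lipschitz. Also $|e^{2\pi iu}-1|=2|\sin\pi u|\ge4\,\mathrm{dist}(u,\mathbb Z)$, because $\sin\pi\delta\ge2\delta$ for $0\le\delta\le\frac12$. Hence on $F$
$$\tfrac1{10}>|a-b|\ge\Bigl|\tfrac a{|a|}-\tfrac b{|b|}\Bigr|=\bigl|e^{2\pi i(\theta(t)-\theta'(s))}-1\bigr|\ge4\,\mathrm{dist}\bigl(\theta(t)-\theta'(s),\mathbb Z\bigr).$$
So the continuous function $\theta(t)-\theta'(s)$ takes values within $\frac1{40}$ of the integers. On the connected set $D$ it stays within $\frac1{40}$ of one integer $m$. At $x_0$ its absolute value is $|\theta'(s(x_0))|\le s(x_0)<\frac19$, so $|m|<\frac19+\frac1{40}<1$ and $m=0$. Therefore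
$$|\theta(t)-\theta'(s)|<\tfrac1{40}\quad\text{on }D. \tag{4}$$

**Step 6: the contradiction at the deadline.** At a point of $D$ with $t=T$, (2) and (3) give $\varepsilon(\theta'(s)-\theta(t))\ge\gamma_{k+1}-\gamma_{k-1}\ge2$. At a point of $D$ with $s=S$ they give $\varepsilon(\theta'(s)-\theta(t))\ge\gamma'_k-\gamma_k\ge1$. By Step 4 one of the two points exists, and either inequality contradicts (4). $\square$

**Lemma 3.** *A continuum $K$ maps onto $Y_\gamma$ for at most $w(K)$ many $\gamma\in\Gamma$.*

*Proof.* Recall that $w(K)$ is infinite, and embed $K$ in $[0,1]^{w(K)}$. By the Stone–Weierstrass theorem the polynomials in the coordinates with coefficients in $\mathbb Q+i\mathbb Q$ form a dense subset $P$ of $C(K,\mathbb C)$ in the sup norm, and $|P|\le w(K)$. (The coordinates are real, so the complex polynomials form an algebra closed under conjugation.) For each $\gamma$ such that $K$ maps onto $Y_\gamma$ choose a surjection $f_\gamma:K\to Y_\gamma\subseteq\mathbb C$ and then $P_\gamma\in P$ with $\|f_\gamma-P_\gamma\|<\frac1{20}$. If $\gamma\ne\gamma'$, then $\|f_\gamma-f_{\gamma'}\|\ge\frac1{10}$ by Lemma 2, so $P_\gamma\ne P_{\gamma'}$. Hence there are at most $|P|\le w(K)$ such $\gamma$.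 $\square$

## Theorem A and the absence of a least metric continuum

*Proof of Theorem A.* By Lemma 3, the number of $\gamma\in\Gamma$ such that some $K\in\mathcal K$ maps onto $Y_\gamma$ is at most $\sum_{K\in\mathcal K}w(K)<\mathfrak c=|\Gamma|$. Fix $\gamma$ such that no $K\in\mathcal K$ maps onto $Y_\gamma$. The map $p_\gamma:Y_\gamma\to[0,1]$ is a monotone surjection, and by (1) it satisfies the hypothesis of Lemma 1. Apply Lemma 1 with $Y=Y_\gamma$, $p=p_\gamma$ and the given $M$. The resulting $L$ and $L\to M$ are as required. The examples in parentheses in the theorem are covered: a metric continuum has weight $\aleph_0$, and if $|\mathcal K|<\mathfrak c$ then $|\mathcal K|\cdot\aleph_0<\mathfrak c$. $\blacksquare$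

**No least metric continuum.** Let $K$ be any metric continuum. Theorem A with $\mathcal K=\{K\}$ and $M=[0,1]$ gives a metric continuum $L$ such that every map $K\to L$ is constant. Constant maps do not separate the points of $K$, so $K\not\le L$. Hence no metric continuum is least. $\blacksquare$

## Pullbacks over $[0,1]$ and a component that projects onto

We turn to lower bounds. To make $X\le L$ we imitate the tower: given $X_n$, a map $h:X_n\to[0,1]$ and a surjection $k:L\to[0,1]$, pass to $\{(x,y)\in X_n\times L:h(x)=k(y)\}$. There the function $h$ factors through $L$: if $h(x)\ne h(x')$, then the $L$-coordinates of points over $x$ and over $x'$ differ. In the tower the pullback was connected because $p$ was monotone. For a general $L$ we have no monotone $k$, and the pullback can be disconnected. An arbitrary component of it need not do. Let $Z=K=[0,1]$, let $h(z)=\frac12+\frac z2$, and let $k$ be the zigzag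
$$k(y)=2y\ \text{ on }[0,\tfrac13],\qquad k(y)=1-y\ \text{ on }[\tfrac13,\tfrac23],\qquad k(y)=2y-1\ \text{ on }[\tfrac23,1].$$
Then $h(z)=k(y)$ means $z=2k(y)-1$, which is possible exactly when $k(y)\ge\frac12$, that is, for $y\in[\frac14,\frac12]\cup[\frac34,1]$. The pullback has two components. Over $y\in[\frac14,\frac12]$ the values of $k$ fill $[\frac12,\frac23]$, so this component projects only onto $z\in[0,\frac13]$. The component over $[\frac34,1]$ projects onto all of $Z$. The next proposition says that a good component always exists.

**Proposition 4.** *Let $Z,K$ be continua, and let $h:Z\to[0,1]$, $k:K\to[0,1]$ be maps with $k$ onto. Then some component of $D=\{(z,y)\in Z\times K:h(z)=k(y)\}$ projects onto $Z$.*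

The plan is as follows. For fixed $z$, the function $k(y)-h(z)$ goes from negative to positive as $y$ runs through $K$. We encode this crossing as one full turn of a circle-valued function $G$ that differs from $1$ only near $D$. If $D$ splits into pieces each missing a fibre over $Z$, then $G$ is a product of factors, one for each piece. Each factor has zero turning over the fibre that its piece misses, hence over all fibres, since $Z$ is connected. So $G$ cannot turn once.

**Step 1: room at both ends.** We enlarge $K$ so that the crossing starts strictly below and ends strictly above. Pick $y_0\in k^{-1}(0)$ and $y_1\in k^{-1}(1)$. Attach to $K$ an arc $[-1,0]$ with $0$ glued to $y_0$, and an arc $[1,2]$ with $1$ glued to $y_1$, obtaining a continuum $\hat K$. Extend $k$ to $\hat k:\hat K\to[-1,2]$ by $\hat k(t)=t$ on the arcs. Let $\alpha,\beta$ be the free ends, so $\hat k(\alpha)=-1$ and $\hat k(\beta)=2$. On $Z\times\hat K$ put $u(z,y)=\hat k(y)-h(z)$. Since $0\le h\le1$, on the attached arcs $u$ can vanish only at the gluing points $y_0,y_1\in K$. So $u^{-1}(0)=D$. Moreover $u\le-1$ on $Z\times\{\alpha\}$ and $u\ge1$ on $Z\times\{\beta\}$.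

**Step 2: splitting $D$ under the contrary assumption.** Suppose no component of $D$ projects onto $Z$. Each component $C$ misses some $\{z\}\times K$, so by Fact 1 it lies in a clopen subset of $D$ that misses $\{z\}\times K$. By compactness finitely many such clopen sets cover $D$, and subtracting earlier ones from later ones makes them disjoint. So $D=D_1\sqcup\dots\sqcup D_r$ with $D_i$ closed, and for each $i$ there is $z_i\in Z$ with $z_i\notin\mathrm{pr}_Z(D_i)$. By normality choose pairwise disjoint open sets $U_i\supseteq D_i$ in $Z\times\hat K$ that miss the closed sets $\{z_i\}\times\hat K$ and $Z\times\{\alpha,\beta\}$, which are disjoint from $D_i$. Let $U=\bigcup_iU_i$.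

**Step 3: the circle-valued function and its factors.** Off $U$ the function $u$ has no zero, so by compactness there is $\eta\in(0,1]$ with $|u|\ge\eta$ off $U$. Put
$$v=\max(-1,\min(1,u/\eta)),\qquad G=e^{i\pi(v+1)}.$$
Off $U$ we have $v=\pm1$, so $G=1$. On $Z\times\{\alpha\}$ we have $v=-1$, and on $Z\times\{\beta\}$ we have $v=1$. Let $e_i=G$ on $U_i$ and $e_i=1$ off $U_i$. Each $e_i$ is continuous. To check this, note that it equals $1$ on the closed set $(Z\times\hat K)\setminus U_i$. It equals $G$ on the closed set $(Z\times\hat K)\setminus\bigcup_{j\ne i}U_j$, because a point of this set is either in $U_i$ or off $U$, and off $U$ both $e_i$ and $G$ are $1$. The two closed sets cover $Z\times\hat K$ since the $U_i$ are disjoint, and $e_i$ is continuous on each. Moreover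
$$G=\prod_{i=1}^re_i,\qquad e_i=1\text{ on }Z\times\{\alpha,\beta\},\qquad e_i(z_i,\cdot)\equiv1. \tag{5}$$
For the product formula, on $U_i$ the $i$-th factor is $G$ and the others are $1$, and off $U$ everything is $1$. The other two statements hold because $U_i$ misses $Z\times\{\alpha,\beta\}$ and $\{z_i\}\times\hat K$.

**Step 4: zero turning propagates along $Z$.** For each $i$ let $Z_i$ be the set of $z\in Z$ for which there is a continuous $\psi_{i,z}:\hat K\to\mathbb R$ with
$$e_i(z,\cdot)=e^{i\psi_{i,z}},\qquad \psi_{i,z}(\alpha)=\psi_{i,z}(\beta)=0.$$
(In the exponent, $i$ is the imaginary unit.) We show $Z_i=Z$. Since $\hat K$ is compact, each $z\in Z$ has a neighborhood $N$ such that $|e_i(z',y)-e_i(z,y)|<1$ for all $z'\in N$, $y\in\hat K$. For $z'\in N$ the quotient $e_i(z',\cdot)/e_i(z,\cdot)$ has values on the unit circle within distance less than $1$ of $1$, so it has a continuous principal argument. This argument vanishes at $\alpha$ and $\beta$ by (5). Adding it to a function $\psi_{i,z}$ gives a function $\psi_{i,z'}$, and subtracting it does the reverse. So $z\in Z_i$ if and only if $z'\in Z_i$, for all $z'\in N$. Hence $Z_i$ and its complement are open. By (5), $z_i\in Z_i$ with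 $\psi_{i,z_i}=0$. Since $Z$ is connected, $Z_i=Z$.

**Step 5: the contradiction.** Fix any $z\in Z$. By (5), $e^{i\pi(v(z,\cdot)+1)}=G(z,\cdot)=\exp\bigl(i\sum_{j=1}^r\psi_{j,z}\bigr)$. So the continuous function $\pi(v(z,\cdot)+1)-\sum_{j}\psi_{j,z}$ has values in $2\pi\mathbb Z$, and it is constant on the connected space $\hat K$. But at $\alpha$ it equals $0$ and at $\beta$ it equals $2\pi$, a contradiction. $\square$

## Theorem B: continua below prescribed ones

**Step 1: setup.** For each $L\in\mathcal L$ fix a surjection $k_L:L\to[0,1]$. By Urysohn's lemma some map $L\to[0,1]$ takes the values $0$ and $1$, and it is onto because $L$ is connected. Let $X_0=Z$. Suppose a continuum $X_n$ with $w(X_n)\le\kappa$ is given. It embeds in $[0,1]^\kappa$, so there is a point-separating set $H_n\subseteq C(X_n,[0,1])$ with $|H_n|\le\kappa$. Enumerate $\mathcal L\times H_n=\{(L_\xi,h_\xi):\xi<\lambda\}$ with an ordinal $\lambda$ such that $|\lambda|\le\kappa$.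

**Step 2: treating the pairs $(L_\xi,h_\xi)$ one at a time.** This step makes every $h\in H_n$ factor through every $L\in\mathcal L$ while keeping connectedness. By recursion on $\xi\le\lambda$ we define continua $W_\xi\subseteq X_n\times\prod_{\eta<\xi}L_\eta$ such that for $\zeta<\xi$ the projection forgetting the coordinates $\eta$ with $\zeta\le\eta<\xi$ maps $W_\xi$ onto $W_\zeta$.

* $W_0=X_n$.
* $W_{\xi+1}$ is a component of $\{(x,y)\in W_\xi\times L_\xi:h_\xi(\mathrm{pr}_{X_n}x)=k_{L_\xi}(y)\}$ that projects onto $W_\xi$. It exists by Proposition 4, applied to $Z:=W_\xi$, $K:=L_\xi$, $h:=h_\xi\circ\mathrm{pr}_{X_n}$ and $k:=k_{L_\xi}$.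
* For a limit ordinal $\xi$, $W_\xi$ is the set of all points of $X_n\times\prod_{\eta<\xi}L_\eta$ whose projection to $X_n\times\prod_{\eta<\zeta}L_\eta$ lies in $W_\zeta$ for every $\zeta<\xi$. This is the inverse limit of the $W_\zeta$, so by Fact 4 it is compact and connected and maps onto each $W_\zeta$.

Each $W_\xi$ maps onto $X_n$, so it is nondegenerate. Let $X_{n+1}=W_\lambda$, with projection $p_n:X_{n+1}\to X_n$, which is onto. As a subspace of a product of at most $\kappa$ spaces of weight at most $\kappa$, $X_{n+1}$ has weight at most $\kappa$.

**Step 3: what one level achieves.** Let $L\in\mathcal L$ and $h\in H_n$, say $(L,h)=(L_\xi,h_\xi)$, and let $f:X_{n+1}\to L$ be the coordinate with index $\xi$. The projection of $X_{n+1}$ to $X_n\times\prod_{\eta\le\xi}L_\eta$ is $W_{\xi+1}$, so $k_Lf=hp_n$. If two points of $X_{n+1}$ have different $p_n$-images, some $h\in H_n$ takes different values at these images, and then $f$ takes different values at the two points. Hence, *for every $L\in\mathcal L$, two points of $X_{n+1}$ with different $p_n$-images are separated by a map $X_{n+1}\to L$*.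

**Step 4: the limit.** As in the tower, points with equal $p_n$-images are not yet separated, and the limit takes care of them. Let $X=\varprojlim(X_n,p_n)$. By Fact 4 it is compact, connected, and maps onto $X_0=Z$, so it is a continuum. It has weight at most $\kappa$, being a subspace of a countable product. Two distinct points of $X$ have different coordinates in some $X_n$. So their coordinates in $X_{n+1}$ have different $p_n$-images, and for each $L\in\mathcal L$ they are separated by a map $X\to X_{n+1}\to L$. Thus $X\le L$ for all $L\in\mathcal L$. $\blacksquare$

If $Z$ is metric and $\mathcal L$ is a countable set of metric continua, then $\kappa=\aleph_0$ and $X$ is a metric continuum. So countably many metric continua always have a common metric lower bound, which reproves and strengthens fact (i).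

## Proofs of the four corollaries

**Corollary 1.** That there is no least metric continuum was shown after Theorem A. Now let $K$ be any metric continuum. Take $L$ from Theorem A with $\mathcal K=\{K\}$ and $M=[0,1]$, and by Theorem B a metric continuum $K'$ with $K'\le K$ and $K'\le L$. If $K\le K'$, then $K\le K'\le L$, which is impossible. So $K'<K$, and $K$ is not minimal.

To get a strictly decreasing sequence $(K_\xi)_{\xi<\omega_1}$, start with any $K_0$ and choose $K_{\xi+1}<K_\xi$ as above. At a countable limit ordinal $\xi$ let $K_\xi$ be a metric lower bound of the countably many $K_\zeta$, $\zeta<\xi$, given by Theorem B. For $\zeta<\xi$ we then have $K_\xi\le K_{\zeta+1}<K_\zeta$, so $K_\xi<K_\zeta$: from $K_\zeta\le K_\xi$ we would get $K_\zeta\le K_{\zeta+1}$. At a successor the same argument with transitivity gives $K_{\xi+1}<K_\xi\le K_\zeta$ for $\zeta\le\xi$. So the sequence is strictly decreasing. $\blacksquare$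

**Corollary 2.** If $X$ is a continuum with $w(X)<\mathfrak c$, Theorem A with $\mathcal K=\{X\}$ gives a metric continuum into which $X$ has only constant maps. This is the second sentence of the corollary, and it shows that a continuum $X$ with $X\le L$ for all metric $L$ has weight at least $\mathfrak c$. Conversely, let $\mathcal L$ be the set of all subcontinua of the Hilbert cube. Every metric continuum is homeomorphic to a member of $\mathcal L$, and $|\mathcal L|=\mathfrak c$: a space with a countable base has at most $\mathfrak c$ closed sets, and the Hilbert cube contains $\mathfrak c$ different arcs. Theorem B with $Z=[0,1]$ has $\kappa=\mathfrak c$ and gives a continuum $X$ with $w(X)\le\mathfrak c$ and $X\le L$ for all metric continua $L$. By the first part $w(X)=\mathfrak c$. $\blacksquare$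

**Corollary 3.** Let $\mathcal F$ be a family of fewer than $\mathfrak c$ metric continua. Then $\sum_{K\in\mathcal F}w(K)<\mathfrak c$, and Theorem A gives a metric continuum $L$ such that every map from a member of $\mathcal F$ to $L$ is constant. So $K\not\le L$ for all $K\in\mathcal F$, and $\mathcal F$ has no member below $L$. On the other hand, the family of all subcontinua of the Hilbert cube has cardinality $\mathfrak c$ and contains a copy of every metric continuum, hence a member below each one. $\blacksquare$

**Corollary 4.** Let $\mathcal K$ and $M$ be as in Theorem A, and let $L'\to M$ be the monotone surjection that it gives. Apply Theorem B with $Z=L'$ and $\mathcal L=\{L',M_0,M_1,\dots\}$, for which $\kappa=\aleph_0$. We obtain a metric continuum $L$ that maps onto $L'$, hence onto $M$, with $L\le L'$ and $L\le M_n$ for all $n$. It remains to see that maps $f:K\to L$ with $K\in\mathcal K$ are constant. If $f$ were not, two points of $f(K)$ would be separated by a map $L\to L'$, because $L\le L'$. Composing $f$ with this map would give a nonconstant map $K\to L'$, contrary to the choice of $L'$. $\blacksquare$
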